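\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Mixed binary-ternary representations are not optimal on average for integer complexity}

\begin{abstract}
The integer complexity $\|n\|$ is the least number of $1$'s in an expression for $n$ built with addition and multiplication. Restricting to Horner schemes in which each base is $2$ or $3$ gives an upper bound $f(n)$ for $\|n\|$. Let $E_k$ and $\tilde E_k$ be the averages of $f(n)/\log_3 n$ and $\|n\|/\log_3 n$ over the $k$-bit integers. We prove $\limsup_k\tilde E_k<\liminf_k E_k$; in particular, if both averages converge, then the limit of $E_k$ is strictly larger. The main step shows that blocks of digits cheaper than the rate $\liminf_kE_k$ are abundant: for any prescribed $\lambda>0$ there are a block size and an $x>0$ such that a random block of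 that size saves $x$ ones with probability at least $3^{-\lambda x}$. Numbers assembled from such blocks serve as cheap factors $a$ in expressions $n=ab+r$ for almost all $n$.
\end{abstract}

\section{The question and the answer}

\subsection{Two ways of counting ones}

For a natural number $n$, the \emph{integer complexity} $\|n\|$ is the smallest number of $1$'s needed to express $n$ using an arbitrary combination of additions, multiplications and parentheses. For instance $\|6\|=5$, since $6=(1+1)\cdot(1+1+1)$ and no such expression uses at most four $1$'s.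

A systematic way to produce expressions is Horner's scheme with bases $2$ and $3$ in an arbitrary order. A \emph{mixed binary-ternary representation} of $n\ge1$ consists of an integer $m\ge0$, bases $t_0,\dots,t_m\in\{2,3\}$ and digits $d_i\in\{0,\dots,t_i-1\}$ with leading digit $d_m\ge1$ such that
\[
n=d_0+t_0\Bigl(d_1+t_1\bigl(d_2+\cdots+t_{m-1}d_m\bigr)\cdots\Bigr).
\]
Write each nonzero digit $d$ as a sum of $d$ ones, omit zero digits together with their $+$ sign, write $2$ as $(1+1)$ and $3$ as $(1+1+1)$, and keep every multiplication, including multiplication by a leading digit $1$. The resulting expression contains exactly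
\begin{equation}\label{eq:cost}
\sum_{i=0}^{m}d_i+\sum_{i=0}^{m-1}t_i
\end{equation}
ones. Let $f(n)$ be the minimum of \eqref{eq:cost} over all mixed binary-ternary representations of $n$. Since each of them is a valid expression for $n$, we have $f(n)\ge\|n\|$. (Other conventions for counting the ones change $f(n)$ by at most an additive constant, which does not affect any limit below.) The order of the bases matters: the bases $(t_0,t_1,t_2)=(2,3,2)$ give $11=1+2(2+3\cdot1)$ with $9$ ones, and $(2,2,3)$ give $11=1+2(1+2\cdot2)$ with $8$ ones.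

For $k\ge2$ let $I_k=[2^{k-1},2^k-1]$ be the set of $k$-bit integers, and put
\[
E_k=\mathbf E_{n\in I_k}\Bigl[\frac{f(n)}{\log_3n}\Bigr],\qquad
\tilde E_k=\mathbf E_{n\in I_k}\Bigl[\frac{\|n\|}{\log_3n}\Bigr],
\]
with $n$ uniform in $I_k$. Then $E_k\ge\tilde E_k$. It is known that $\lim_kE_k>3.120$ if the limit exists, while no lower bound on $\lim_k\tilde E_k$ better than $3$ is known. The question, posed in \cite{MBT}, is whether $\lim_kE_k>\lim_k\tilde E_k$, assuming that both limits exist. The answer is yes, and the existence of the limits is not needed.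

\begin{theorem}\label{thm:main}
Let $c=\liminf_kE_k$. There is $\gamma>0$ such that for every $\eta>0$ the set of $n$ with $\|n\|\le(c-\gamma+\eta)\log_3n$ has natural density $1$. Moreover
\[
\limsup_k\tilde E_k\le c-\gamma<c=\liminf_kE_k .
\]
In particular, if both limits exist, then $\lim_k\tilde E_k<\lim_kE_k$.
\end{theorem}

The constant $\gamma$ is positive but not computed: its existence comes from an argument by contradiction.

\subsection{What has to be shown}\label{sec:strategy}

This subsection is heuristic. The quotient $f(n)/\log_3n$ measures how many ones are spent per factor of $3$ in size. A ternary step with digit $0$ multiplies by $3$ at a price of $3$, the ideal rate $3$. A random ternary digit costs $3+1=4$ on average; a random binary digit costs $\frac52$ per factor of $2$, a rate of $\frac52/\log_32\approx3.96$. Choosing the order of the bases after seeing $n$ lowers the rate, and $c$ is what remains after optimizing over all orders.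

General expressions may also multiply two large numbers, so one guesses that $\|\cdot\|$ is smaller on average. But a typical $n$ has no useful factorization. What one can hope for is $n=ab+r$ with $a$ large and cheap and $r$ small; then $\|n\|\le\|a\|+\|b\|+\|r\|$, and the price of $r$ must not eat up what $a$ saves. Let us see what this demands. Suppose that the numbers $a\in[A,2A)$ with $f(a)\le c\log_3A-y$ have density about $3^{-\lambda y}$. For a random $n$, the expected number of such $a$ with $n\bmod a<R$ is about $R\sum1/a\approx R\,3^{-\lambda y}$. So $R$ must be about $3^{\lambda y}$, and a remainder below $R$ costs at most about $5\lambda y$ ones, since binary notation gives $f(r)\le5\log_3r+1$. There is a net saving as soon as $\lambda<\frac15$.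

The most obvious cheap numbers do not pass this test. The number $a=3^J$ saves about $y=(c-3)J$, but it is one number among about $3^J$, so $\lambda=1/(c-3)>\frac12$ (we shall see that $3<c<5$). What is needed is a \emph{heavy lower tail}: savings $y$ that occur with probability $3^{-\lambda y}$, with $\lambda$ small.

We shall prove this for every $\lambda>0$ (Proposition~\ref{prop:key} and Corollary~\ref{cor:blocks}). Sections~\ref{sec:blocks} and~\ref{sec:excess} set up blocks of digits and their excess cost over the rate $c$. Section~\ref{sec:sums} extracts from the definition of $c$ the one lower bound that we need. Section~\ref{sec:planting} proves the proposition: if the lower tail had a positive critical exponent, almost critical rare patterns could be planted at many places of a random number, and the freedom of choosing the places would push the tail beyond its critical value. Section~\ref{sec:mult} carries out the multiplication $n=ab+r$ for almost all $n$.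

\section{Blocks of digits}\label{sec:blocks}

Throughout, $\ell(x)=\log_3x$ for $x>0$, $\alpha=\ell(2)$, and $\mathcal P=\{2^u3^v:u,v\ge0\}$. The letters $C,C',C''$ in bounds of the form $C\log(\cdot)$ denote constants.

We read a representation from its low end. For a word $\mathbf t=(t_1,\dots,t_m)\in\{2,3\}^m$ with product $P$ and an integer $n\ge0$, put $n^{(0)}=n$ and
\[
\delta_j=n^{(j-1)}\bmod t_j,\qquad n^{(j)}=\lfloor n^{(j-1)}/t_j\rfloor,\qquad
C_{\mathbf t}(n)=\sum_{j=1}^m(t_j+\delta_j).
\]
The pair $(t_j,\delta_j)$ is the $j$-th \emph{step}; its cost is $t_j+\delta_j$. The $\delta_j$ are the mixed-radix digits of $n\bmod P$, so $C_{\mathbf t}(n)$ depends only on $n\bmod P$, and $n^{(m)}=\lfloor n/P\rfloor$. For $P\in\mathcal P$ let $H_P(n)$ be the minimum of $C_{\mathbf t}(n)$ over all words $\mathbf t$ with product $P$ (so $H_1=0$): the cheapest way of removing a block of size $P$ from the low end of $n$.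

\begin{example}\label{ex:six}
There are two words with product $6$. For $n=0,1,\dots,5$, the word $(2,3)$ costs $5,6,6,7,7,8$ and the word $(3,2)$ costs $5,6,7,6,7,8$. Hence $H_6$ takes the values $5,6,6,6,7,8$, with mean $\frac{19}3$; either fixed word has mean $\frac{13}2$. The gain comes from choosing the order after seeing $n$.
\end{example}

We shall use the following facts.
\begin{itemize}
\item[(F1)] $H_P(n)$ is an integer depending only on $n\bmod P$, and $0\le H_P\le5\,\ell(P)$. Indeed a base-$2$ step costs at most $3\le5\alpha$ and a base-$3$ step at most $5$.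
\item[(F2)] $H_{PQ}(n)\le H_P(n)+H_Q(\lfloor n/P\rfloor)$, by concatenating words.
\item[(F3)] If $n\ge P$, then $f(n)\le H_P(n)+f(\lfloor n/P\rfloor)$: prepend the digits of an optimal word for $H_P(n)$ to an optimal representation of $\lfloor n/P\rfloor\ge1$.
\item[(F4)] A representation of $n$ with bases $t_0,\dots,t_m$ has cost $C_{\mathbf t}(n)+d$, where $\mathbf t=(t_0,\dots,t_{m-1})$ has product $P$, say, and $d=\lfloor n/P\rfloor\in\{1,2\}$ is the leading digit. In particular $P\le n<3P$, so $\ell(P)>\ell(n)-1$.
\item[(F5)] Using base $2$ only, $f(n)\le3\log_2n+1=\frac3\alpha\ell(n)+1$, where $\frac3\alpha<4.76$. Averaging over $I_k$, where $\ell(n)\ge(k-1)\alpha$, gives $c\le\frac3\alpha<5$. Since $\ell(n)\ge\alpha$ for $n\ge2$, also $\|n\|\le f(n)\le\frac4\alpha\ell(n)\le7\ell(n)$ for $n\ge2$.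
\item[(F6)] If $n$ is uniform modulo a multiple of $PQ$, then $n\bmod P$ and $\lfloor n/P\rfloor\bmod Q$ are independent and uniform: write $n\bmod PQ=a+Pb$ with $0\le a<P$, $0\le b<Q$. By induction the same holds for any number of consecutive blocks.
\end{itemize}
Symbols $\mu$ and $\mathbf E$ without subscript refer to $n$ uniform modulo a common multiple of all moduli involved.

The ideal rate $3$ is not attained on average. We need this fact later, and it has a short proof by counting: an $n$ with rate close to $3$ has few steps other than $(3,0)$, and there are few such $n$.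

\begin{lemma}\label{lem:c3}
$c>3$.
\end{lemma}

\begin{proof}
Let $\varepsilon=2-3\alpha$, which is positive because $3\alpha=\log_38<2$. The step $(3,0)$ has $t+\delta-3\ell(t)=0$; for the steps $(2,0),(2,1),(3,1),(3,2)$ this quantity is $\varepsilon,1+\varepsilon,1,2$, hence at least $\varepsilon$. Put $\eta=\varepsilon/20$, and let $n\in I_k$ satisfy $f(n)\le(3+\eta)\ell(n)$. If an optimal representation has $s$ steps different from $(3,0)$, then (F4) gives
\[
3(\ell(n)-1)+\varepsilon s\le3\ell(P)+\varepsilon s\le f(n)\le(3+\eta)\ell(n),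
\]
so $s\le s_0:=(\eta k+3)/\varepsilon=k/20+3/\varepsilon$, because $\ell(n)\le k$. The number $m$ of steps satisfies $2^m\le P\le n<2^k$, so $m\le k$. As $n$ is determined by its steps and its leading digit, the number of such $n$ is at most $2\sum_{m\le k}\sum_{s\le s_0}\binom ms4^s$. With $y=\frac1{32}$,
\[
\sum_{s\le s_0}\binom ms4^s\le y^{-s_0}\sum_s\binom ms(4y)^s\le y^{-s_0}(1+4y)^k
=2^{k/4+15/\varepsilon}\bigl(\tfrac98\bigr)^k\le2^{15/\varepsilon}\,2^{k/2},
\]
because $\frac98<2^{1/4}$. So only $O(k2^{k/2})=o(2^k)$ elements of $I_k$ satisfy $f(n)\le(3+\eta)\ell(n)$. Hence $E_k\ge(3+\eta)(1-o(1))$, and $c\ge3+\eta$.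
\end{proof}

\section{Excess and the heavy lower tail}\label{sec:excess}

We compare the cost of a block with the rate $c$. For $P\in\mathcal P$ and $\lambda\ge0$ put
\[
D_P(n)=H_P(n)-c\,\ell(P),\qquad Z_P(\lambda)=\mathbf E\,3^{-\lambda D_P}.
\]
A negative excess $D_P=-x$ is a saving of $x$, and $Z_P(\lambda)$ weighs savings exponentially. By (F2),
\begin{equation}\label{eq:subadd}
D_{PQ}(n)\le D_P(n)+D_Q(\lfloor n/P\rfloor),
\end{equation}
and with the independence (F6) this yields
\begin{equation}\label{eq:super}
Z_{PQ}(\lambda)\ge Z_P(\lambda)Z_Q(\lambda).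
\end{equation}

\begin{proposition}\label{prop:key}
For every $\lambda>0$ there is $P\in\mathcal P$ with $Z_P(\lambda)>1$.
\end{proposition}

For small $\lambda$ this is not obvious. For fixed $P$ we have $Z_P(\lambda)=1-\lambda(\ln3)\,\mathbf E D_P+O(\lambda^2)$ as $\lambda\to0$, so a block whose mean excess is positive has $Z_P(\lambda)<1$ for all small $\lambda>0$. Before proving the proposition we record how it is used. A value $Z_P(\lambda)>1$ can be amplified by taking powers of $P$; since the excess takes few values, one single value must then carry the weight.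

\begin{lemma}\label{lem:extract}
Let $P\in\mathcal P$ and $\lambda>0$ with $\rho:=Z_P(\lambda)>1$. For every $N\ge1$ there is $x>0$ such that, with $M=P^N$ and $W=\{0\le w<M:D_M(w)=-x\}$,
\[
3^{\lambda x}\,\frac{|W|}M\ge\frac{\rho^N-1}{5N\ell(P)+1}.
\]
\end{lemma}

\begin{proof}
By \eqref{eq:super}, $Z_M(\lambda)\ge\rho^N$. The values $D_M\ge0$ contribute at most $1$ to $\mathbf E3^{-\lambda D_M}$, so the negative values contribute at least $\rho^N-1>0$. By (F1), $D_M$ takes at most $5\ell(M)+1=5N\ell(P)+1$ values. One of the negative values, say $-x$, therefore contributes $3^{\lambda x}\mu(D_M=-x)\ge(\rho^N-1)/(5N\ell(P)+1)$, and $\mu(D_M=-x)=|W|/M$.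
\end{proof}

\begin{corollary}\label{cor:blocks}
For every $\lambda>0$ there are $M\in\mathcal P$ with $M>1$, $x>0$ and a nonempty $W\subset\{0,\dots,M-1\}$ such that $H_M(w)=c\,\ell(M)-x$ for all $w\in W$ and $|W|\ge M\,3^{-\lambda x}$.
\end{corollary}

\begin{proof}
Take $P$ from Proposition~\ref{prop:key}; then $P>1$, since $Z_1=1$. Apply Lemma~\ref{lem:extract} with $N$ so large that its right-hand side is at least $1$.
\end{proof}

\section{A lower bound on sums of $Z_Q$}\label{sec:sums}

We have no useful lower bound for a single $Z_Q(\lambda)$. But $c$ is a lower limit of averages, so for infinitely many $k$ a nonnegligible proportion of the $k$-bit integers has cost at most $(c+\eta)\ell(n)$. Cutting their optimal representations into blocks of roughly a fixed size shows that the $Z_Q(\lambda)$ cannot all be small when $Q$ ranges over the possible blocks of that size.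

\begin{lemma}\label{lem:window}
For all $\lambda>0$ and $L\ge1$,
\[
Y:=\sum_{Q\in\mathcal P,\ L-1<\ell(Q)<L+1}Z_Q(\lambda)\ge1 .
\]
\end{lemma}

\begin{proof}
Let $\eta>0$. For infinitely many $k$ we have $E_k\le c+\eta/2$, and for these Markov's inequality gives
\[
\Pr_{n\in I_k}\bigl(f(n)\le(c+\eta)\ell(n)\bigr)\ge p_0:=\frac\eta{2(c+\eta)}.
\]
Let $J=\lfloor((k-1)\alpha-1)/L\rfloor$, with $k$ so large that $J\ge1$.

\emph{Cutting.} Let $n\in I_k$ be in this event. Take an optimal representation of $n$ with partial products $S_i=t_0\cdots t_{i-1}$, $S_0=1$, the last one being the $P$ of (F4). Since $\ell(P)>\ell(n)-1\ge(k-1)\alpha-1\ge JL$, for $0\le j\le J$ there is a first $S^{(j)}$ among the $S_i$ with $\ell(S^{(j)})\ge jL$. Each step adds at most $1$ to $\ell(S_i)$, so $jL\le\ell(S^{(j)})<jL+1$. For $1\le j\le J$ the partial product $S^{(j)}$ does not come before $S^{(j-1)}$, so $Q_j:=S^{(j)}/S^{(j-1)}\in\mathcal P$, and $L-1<\ell(Q_j)<L+1$. Moreover $\ell(S^{(J)})<JL+1\le(k-1)\alpha$, hence $S^{(J)}\le2^{k-1}$. The steps between $S^{(j-1)}$ and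 $S^{(j)}$ cost at least $H_{Q_j}(\lfloor n/S^{(j-1)}\rfloor)$. Since $\ell(n)\le k\alpha$, $\ell(S^{(J)})\ge JL$ and $JL\ge(k-1)\alpha-1-L$,
\[
\sum_{j\le J}D_{Q_j}(\lfloor n/S^{(j-1)}\rfloor)\le f(n)-c\,\ell(S^{(J)})\le(c+\eta)k\alpha-cJL\le\Theta:=\eta k+c(L+2).
\]

\emph{Counting.} Now fix a sequence $(Q_j)_{j\le J}$ from the window with product $S\le2^{k-1}$, and put $S^{(j)}=Q_1\cdots Q_j$. The left side above depends only on $n\bmod S$. A residue class mod $S$ has at most $2^{k-1}/S+1\le2\cdot2^{k-1}/S$ elements in $I_k$, hence probability at most $2/S$ for $n$ uniform in $I_k$. For $n$ uniform mod $S$ the summands are independent by (F6). By the exponential Markov inequality $\Pr(V\le\Theta)\le3^{\lambda\Theta}\mathbf E3^{-\lambda V}$, the probability under $n\in I_k$ that the sum is at most $\Theta$ is therefore at most $2\cdot3^{\lambda\Theta}\prod_jZ_{Q_j}(\lambda)$. Summing over all sequences,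
\[
p_0\le2\cdot3^{\lambda\Theta}\,Y^J .
\]
So $Y>0$ and $\ell(Y)\ge(\ell(p_0/2)-\lambda\Theta)/J$. Let $k\to\infty$ along the chosen values, with $\eta$ fixed: $J\sim k\alpha/L$ and $\Theta\sim\eta k$, hence $\ell(Y)\ge-\lambda\eta L/\alpha$. Finally let $\eta\to0$; $Y$ does not depend on $\eta$.
\end{proof}

The windows $(L-1,L+1)$ with $L=1,3,5,\dots$ are disjoint, and $\lfloor B/2\rfloor$ of them lie in $(0,B]$. Hence
\begin{equation}\label{eq:sum}
\sum_{P\in\mathcal P,\ \ell(P)\le B}Z_P(\lambda)\ge\lfloor B/2\rfloor\ge\frac B4\qquad(\lambda>0,\ B\ge2).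
\end{equation}

\section{Planting rare patterns: proof of Proposition~\ref{prop:key}}\label{sec:planting}

\subsection{The critical exponent}

Each $Z_P$ is convex and continuous with $Z_P(0)=1$, so $\{\lambda\ge0:Z_P(\lambda)\le1\text{ for all }P\in\mathcal P\}$ is a closed interval containing $0$. It is bounded, because $H_3(0)=3$ gives $Z_3(\lambda)\ge\frac13\,3^{\lambda(c-3)}$ and $c>3$ by Lemma~\ref{lem:c3}. Write it as $[0,\lambda^*]$. We must show $\lambda^*=0$. \emph{Suppose, for contradiction, that $\lambda^*>0$.}

Fix $0<\lambda<\lambda^*<\lambda_1$ with $1-\lambda/\lambda_1\le\frac18$. Since $\lambda_1>\lambda^*$, there is $Q_0\in\mathcal P$ with $\rho:=Z_{Q_0}(\lambda_1)>1$. Apply Lemma~\ref{lem:extract} with $Q_0,\lambda_1$ and a large integer $N$. It yields $M=Q_0^N$, $x>0$ and $W=\{0\le w<M:D_M(w)=-x\}$; put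
\[
T=\frac M{|W|},\qquad B=\sqrt T .
\]
A random residue mod $M$ lies in $W$ with probability $1/T$ and then saves $x$. For large $N$ the right-hand side in Lemma~\ref{lem:extract} is at least $1$, so $T\le3^{\lambda_1x}$. On the other hand $1\ge Z_M(\lambda^*)\ge3^{\lambda^*x}/T$. Together,
\begin{equation}\label{eq:critical}
3^{\lambda^*x}\le T\le3^{\lambda_1x}:
\end{equation}
the pattern is almost critical. Since $T\ge1$, Lemma~\ref{lem:extract} also gives $3^{\lambda_1x}\ge(\rho^N-1)/(5N\ell(Q_0)+1)$, so $x\ge c_2N$ for some $c_2>0$ and all large $N$. Hence, as $N\to\infty$ with $Q_0,\lambda,\lambda_1$ fixed, $T\to\infty$ and $\ell(M)=N\ell(Q_0)\le C\log T$. From \eqref{eq:critical}, $3^{\lambda x}\ge T^{\lambda/\lambda_1}$ and $3^{\lambda x}\le3^{\lambda^*x}\le T$, so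
\begin{equation}\label{eq:params}
\frac{3^{\lambda x}}T\ge T^{-1/8}=B^{-1/4},\qquad 3^{2\lambda x}\le T^2=B^4,\qquad \ell(M)\le C'\log B .
\end{equation}
The first bound says that insisting on the pattern at a prescribed place, with its probability $1/T$ and its reward $3^{\lambda x}$, loses at most a factor $B^{1/4}$. We win this back by letting the place vary.

\subsection{The mechanism in the smallest case}

Let $Q\in\mathcal P$ be a multiple of $M$. A \emph{site} is an $S\in\mathcal P$ with $SM\mid Q$. For $n$ mod $Q$ we say that the pattern \emph{occurs at} $S$ if $\lfloor n/S\rfloor\bmod M\in W$. Let $\mathcal S_Q$ be the set of sites and $K(n)$ the number of sites at which the pattern occurs.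

\begin{example}\label{ex:twelve}
Only in this example let $M=3$ and $W=\{0\}$: a ternary digit $0$, with saving $x=c-3$ and $T=3$. Let $Q=12$, so that the sites are $1,2,4$. For $n\in\{0,\dots,11\}$ the pattern occurs
\[
\text{at }1\text{ for }n=0,3,6,9;\qquad\text{at }2\text{ for }n=0,1,6,7;\qquad\text{at }4\text{ for }n=0,1,2,3 .
\]
A fixed order of bases has the ternary digit $0$ for $4$ of the $12$ residues; choosing the order after seeing $n$ achieves it for the $7$ residues $0,1,2,3,6,7,9$. In terms of $Z$: for a site $S$ let $\theta_S(n)$ be $3^{-\lambda(D_S(n)+D_{4/S}(\lfloor n/(3S)\rfloor))}$ if the pattern occurs at $S$, and $0$ otherwise. Since $(2,2)$ is the only word with product $4$, $Z_4=Z_2^2$, and (F6) gives $\mathbf E\theta_S=\frac13Z_4(\lambda)$ for each of the three sites. By \eqref{eq:subadd}, $3^{-\lambda D_{12}(n)}\ge3^{\lambda x}\theta_S(n)$. Summing over the sites where the pattern occurs,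
\[
K(n)\,3^{-\lambda D_{12}(n)}\ge3^{\lambda x}\sum_S\theta_S(n),\qquad
\mathbf E\Bigl[3^{\lambda x}\sum_S\theta_S\Bigr]=3\cdot\frac{3^{\lambda x}}3\,Z_4(\lambda),
\]
three times what a single site gives. If $K$ never exceeded $1$, we would have gained the full number of sites. Here the gain is lost if we divide by the maximum $K(0)=3$.
\end{example}

So two things are needed: many sites, and few simultaneous occurrences. We shall work with $Q$ such that $\ell(Q)\le4B$. Then there are at most $O(B^2)=O(T)$ sites, and as the pattern occurs at each of them with probability $1/T$, the expected number of occurrences is bounded. In Section~\ref{sec:clump} we show that $K$ is then almost always at most a power of $\log B$.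

There is one more point. In the example the three sites have the same weight. In general \eqref{eq:sum} guarantees a total weight of only $B/4$ for the order of $B^2$ possible blocks $P$ with $\ell(P)\le B$. If we plant $r$ patterns between $r+1$ free blocks, the total weight is at least $(B/4)^{r+1}$; fixing the product $Q$ costs a factor of order $B^2$ by pigeonhole; and the patterns cost at most a factor $B^{r/4}$ by \eqref{eq:params}. The resulting exponent $r+1-2-\frac r4$ of $B$ is negative for $r=1$ and equals $\frac12$ for $r=2$. So we plant two patterns.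

\subsection{Occurrences do not clump}\label{sec:clump}

In this subsection $M=2^s3^t>1$, a nonempty $W\subset\{0,\dots,M-1\}$, $T=M/|W|$ and a multiple $Q\in\mathcal P$ of $M$ may be arbitrary. Put $h=\lceil\log_2M\rceil$, so $2^h\ge M$ and $3^h\ge M$. Occurrences at sites that are far apart in one of the two exponents are almost independent:

\begin{lemma}\label{lem:indep}
Let $S_j=2^{u_j}3^{v_j}\in\mathcal S_Q$ for $1\le j\le p$, with $u_j-u_{j-1}\ge h$ for $2\le j\le p$. Then for $n$ uniform mod $Q$ the probability that the pattern occurs at all $S_j$ is at most $(2/T)^p$. The same holds if $v_j-v_{j-1}\ge h$ for $2\le j\le p$.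
\end{lemma}

\begin{proof}
Write $Q=2^U3^V$. By the Chinese remainder theorem $n$ corresponds to independent uniform $a\in\mathbb Z/2^U$ and $b\in\mathbb Z/3^V$. Let $2\le j\le p$. The event at a site $S$ depends only on $n\bmod SM$. Since the $u_i$ increase, the events at $S_1,\dots,S_{j-1}$ depend only on $b$ and on $a\bmod2^{u_{j-1}+s}$. Condition on these two, and let $e=u_j-u_{j-1}\ge h$. Then $n$ is fixed modulo
\[
2^{u_{j-1}+s}3^{v_j+t}=S_jM/2^e,
\]
and $a\bmod2^{u_j+s}$ is uniform among its $2^e$ lifts. So the representative of $n\bmod S_jM$ in $[0,S_jM)$ is uniform on an arithmetic progression of $2^e$ elements with gap $S_jM/2^e$. For $w\in W$, the condition $\lfloor n/S_j\rfloor\bmod M=w$ means that this representative lies in $[wS_j,(w+1)S_j)$, an interval containing at most $2^e/M+1$ elements of the progression. Its conditional probability is at most $1/M+2^{-e}\le2/M$. Summing over $w\in W$, the pattern occurs at $S_j$ with conditional probability at most $2|W|/M=2/T$. The event at $S_1$ has probability $1/T$. Multiplying over $j$ gives the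 first claim. For the second, condition on $a$ and $b\bmod3^{v_{j-1}+t}$ instead; with $e=v_j-v_{j-1}$ the progression has $3^e\ge M$ elements and gap $S_jM/3^e$, and the same count applies.
\end{proof}

\begin{lemma}\label{lem:K}
If $|\mathcal S_Q|\le40T$, then $\mu\bigl(K>(ph)^2\bigr)\le2\cdot80^p/p!$ for every integer $p\ge1$.
\end{lemma}

\begin{proof}
Suppose $K(n)>(ph)^2$. Among the sites $2^u3^v$ where the pattern occurs, $u$ or $v$ takes more than $ph$ distinct values. Listing these values in increasing order and taking every $h$-th one, we obtain $p$ occurring sites with consecutive gaps at least $h$ in that exponent. There are at most $(40T)^p/p!$ sets of $p$ sites. By Lemma~\ref{lem:indep} and a union bound over these sets and over the two exponents, $\mu(K>(ph)^2)\le2\cdot\frac{(40T)^p}{p!}\bigl(\frac2T\bigr)^p$.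
\end{proof}

\subsection{Planting two patterns}

We return to the pattern constructed from the assumption $\lambda^*>0$, with $N$ large. Consider triples $(P_1,P_2,P_3)\in\mathcal P^3$ with $\ell(P_i)\le B$ and put $Q=P_1P_2P_3M^2$. By \eqref{eq:params}, $\ell(Q)\le3B+2\ell(M)\le4B$ for large $N$. The number of $S\in\mathcal P$ with $\ell(S)\le4B$ is at most
\[
(4B/\alpha+1)(4B+1)\le40B^2=40T .
\]
In particular $|\mathcal S_Q|\le40T$ for each such $Q$, and there are at most $40B^2$ such $Q$. By \eqref{eq:sum}, the sum of $\prod_iZ_{P_i}(\lambda)$ over all triples is at least $B^3/64$. By pigeonhole there is a $Q$ such that, with $\mathcal T_Q$ the set of triples yielding $Q$,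
\begin{equation}\label{eq:pigeon}
\sum_{\mathcal T_Q}Z_{P_1}(\lambda)Z_{P_2}(\lambda)Z_{P_3}(\lambda)\ge\frac{B}{2560}.
\end{equation}
Fix this $Q$, and let $n$ be uniform mod $Q$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\draw[->] (0,0)--(10.8,0) node[right]{$u$};
\draw[->] (0,0)--(0,6.4) node[above]{$v$};
\draw[dashed] (0,0)--(2.2,1.5);
\draw[very thick] (2.2,1.5)--(3.3,2.1);
\draw[dashed] (3.3,2.1)--(5.6,3.8);
\draw[very thick] (5.6,3.8)--(6.7,4.4);
\draw[dashed] (6.7,4.4)--(9.8,5.6);
\fill (0,0) circle (3pt) node[below left]{$1$};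
\fill (2.2,1.5) circle (3pt) node[below right]{$S_1$};
\fill (3.3,2.1) circle (3pt) node[below right]{$S_1M$};
\fill (5.6,3.8) circle (3pt) node[below right]{$S_2$};
\fill (6.7,4.4) circle (3pt) node[below right]{$S_2M$};
\fill (9.8,5.6) circle (3pt) node[right]{$Q$};
\node at (0.8,1.15) {$P_1$};
\node at (4.1,3.4) {$P_2$};
\node at (8.0,5.4) {$P_3$};
\end{tikzpicture}
\caption{A triple $(P_1,P_2,P_3)$ in the plane of exponents, where the point $(u,v)$ stands for $2^u3^v$. The thick segments are the two planted blocks $M$, starting at the sites $S_1=P_1$ and $S_2=P_1MP_2$; the dashed segments are the free blocks. Since $Q$ and $M$ are fixed, the two sites determine the triple.}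
\label{fig:planting}
\end{figure}

For a triple in $\mathcal T_Q$ put $S_1=P_1$ and $S_2=P_1MP_2$; both are sites (Figure~\ref{fig:planting}). Let
\[
\Sigma(n)=D_{P_1}(n)+D_{P_2}\Bigl(\Bigl\lfloor\frac n{S_1M}\Bigr\rfloor\Bigr)+D_{P_3}\Bigl(\Bigl\lfloor\frac n{S_2M}\Bigr\rfloor\Bigr),
\]
and let $\theta(n)=3^{-\lambda\Sigma(n)}$ if the pattern occurs at both $S_1$ and $S_2$, and $\theta(n)=0$ otherwise. The three summands and the two events depend on five consecutive blocks of $n$, of sizes $P_1,M,P_2,M,P_3$. By (F6),
\[
\mathbf E\theta=T^{-2}\,Z_{P_1}(\lambda)Z_{P_2}(\lambda)Z_{P_3}(\lambda).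
\]
If $\theta(n)\ne0$, then \eqref{eq:subadd} along these five blocks gives $D_Q(n)\le\Sigma(n)-2x$, that is, $3^{-\lambda D_Q(n)}\ge3^{2\lambda x}\theta(n)$. A triple in $\mathcal T_Q$ is determined by $(S_1,S_2)$, because $P_1=S_1$, $P_2=S_2/(S_1M)$ and $P_3=Q/(S_2M)$. So at most $K(n)^2$ triples have $\theta(n)\ne0$, and
\[
K(n)^2\,3^{-\lambda D_Q(n)}\ge3^{2\lambda x}\sum_{\mathcal T_Q}\theta(n).
\]
For every $K_0\ge1$ it follows, by keeping only the $n$ with $K(n)\le K_0$, that
\begin{equation}\label{eq:plant}
Z_Q(\lambda)\ge K_0^{-2}\,3^{2\lambda x}\Bigl(\sum_{\mathcal T_Q}\mathbf E\theta-\sum_{\mathcal T_Q}\mathbf E\bigl[\theta\mathbf 1_{K>K_0}\bigr]\Bigr).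
\end{equation}

\emph{Main term.} By \eqref{eq:params} and \eqref{eq:pigeon},
\[
3^{2\lambda x}\sum_{\mathcal T_Q}\mathbf E\theta\ge\Bigl(\frac{3^{\lambda x}}T\Bigr)^2\frac B{2560}\ge\frac{B^{1/2}}{2560}.
\]

\emph{Error term.} Here the small probability of $K>K_0$ must beat the weights $\theta$, and this is where the room between $\lambda$ and $\lambda^*$ is used. Let $G=3^{-\lambda^*\Sigma}$. Then $\theta\le G^{\lambda/\lambda^*}$, and $\mathbf EG=\prod_iZ_{P_i}(\lambda^*)\le1$ by (F6) and the definition of $\lambda^*$. By H\"older's inequality,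
\[
\mathbf E[\theta\mathbf 1_{K>K_0}]\le(\mathbf EG)^{\lambda/\lambda^*}\mu(K>K_0)^{1-\lambda/\lambda^*}\le\mu(K>K_0)^{1-\lambda/\lambda^*}.
\]
Since $|\mathcal T_Q|\le|\mathcal S_Q|^2\le1600B^4$ and $3^{2\lambda x}\le B^4$,
\[
3^{2\lambda x}\sum_{\mathcal T_Q}\mathbf E[\theta\mathbf 1_{K>K_0}]\le1600\,B^8\,\mu(K>K_0)^{1-\lambda/\lambda^*}.
\]

\emph{Choice of $K_0$.} Take $p=\lceil\log_3B\rceil$ and $K_0=(ph)^2$. By \eqref{eq:params}, $h\le\ell(M)/\alpha+1\le C\log B$, so $K_0\le C''(\log B)^4$. By Lemma~\ref{lem:K}, $\mu(K>K_0)\le2\cdot80^p/p!\le2(80e/p)^p$. For every fixed $q>0$ this is at most $2\cdot3^{-qp}\le2B^{-q}$ once $p\ge80e\cdot3^q$. Since $1-\lambda/\lambda^*>0$ is fixed, we may take $q>8/(1-\lambda/\lambda^*)$, so the error term tends to $0$ as $N\to\infty$, and \eqref{eq:plant} gives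
\[
Z_Q(\lambda)\ge\frac{B^{1/2}/2560-o(1)}{C''^2(\log B)^8}>1
\]
for large $N$. Since $\lambda<\lambda^*$, this contradicts the definition of $\lambda^*$. Hence $\lambda^*=0$, which proves Proposition~\ref{prop:key}. \qed

\section{Multiplying by cheap numbers}\label{sec:mult}

\subsection{A family of cheap factors}

Fix $\lambda=\frac1{40}$, take $M,x,W$ from Corollary~\ref{cor:blocks}, and put
\[
\gamma=\frac x{2\ell(M)}>0 .
\]
As $H_M\ge0$, we have $x\le c\,\ell(M)<5\ell(M)$; in particular $\gamma\le c/2$, so $c-\gamma>0$. One block saves only a bounded amount. To save a fixed proportion of $\ell(n)$ we concatenate many: for $J\ge1$ let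
\[
A=M^J,\qquad\mathcal A=\Bigl\{M^J+\sum_{j<J}w_jM^j:w_j\in W\Bigr\}\subset[A,2A),\qquad R=\lceil3^{2\lambda xJ}\rceil .
\]
Then $|\mathcal A|=|W|^J\ge A\,3^{-\lambda xJ}$. For $a\in\mathcal A$ we have $\lfloor a/M^j\rfloor\bmod M=w_j$ for $j<J$ and $\lfloor a/M^J\rfloor=1$. Since $f(1)=1$, applying (F3) $J$ times gives
\[
\|a\|\le f(a)\le J(c\,\ell(M)-x)+1=c\,\ell(A)-xJ+1 .
\]
An integer $1\le r<R$ satisfies $r<3^{2\lambda xJ}$, so (F5) gives $\|r\|\le5\ell(r)+1\le10\lambda xJ+1=\frac14xJ+1$. The exponent $2\lambda$ in $R$, in place of the $\lambda$ of Section~\ref{sec:strategy}, will make the number of available factors grow like a power of $A$. Moreover $R\le A$ for large $J$, since $\ell(R)\le2\lambda xJ+1\le\frac14\ell(M)J+1$.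

Let $a\in\mathcal A$, $r=n\bmod a<R$ and $b=\lfloor n/a\rfloor\ge1$. Then $n=ab+r$ (with $r$ omitted if it is $0$), and $xJ=2\gamma\,\ell(A)$, so for $J$ large
\begin{equation}\label{eq:save}
\|n\|\le\|a\|+\|b\|+\tfrac14xJ+1\le c\,\ell(A)-\tfrac34xJ+2+\|b\|\le(c-\gamma)\ell(A)+\|b\| .
\end{equation}

\subsection{Almost every $n$ has many cheap factors available}

For a large integer $X$ choose $J=\lfloor\ell(X)/(8\ell(M))\rfloor$, so $X^{1/8}/M<A\le X^{1/8}$. For $n\in[X,2X)$ let
\[
\rho(n)=\#\{a\in\mathcal A:n\bmod a<R\},\qquad\sigma=\sum_{a\in\mathcal A}\frac1a\ge\frac{|\mathcal A|}{2A},\qquad\bar\rho=R\sigma .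
\]
Then
\begin{equation}\label{eq:rho}
\bar\rho\ge\tfrac12\,3^{\lambda xJ}=\tfrac12A^{\lambda x/\ell(M)},\qquad R|\mathcal A|\le2A\bar\rho .
\end{equation}

\begin{lemma}\label{lem:second}
$\rho(n)\ge\bar\rho/2$ for all but $o(X)$ integers $n\in[X,2X)$.
\end{lemma}

\begin{proof}
We compare the first two moments of $\rho$.

\emph{First moment.} Each residue class mod $a$ contains $X/a+O(1)$ of the integers in $[X,2X)$, and $R\le A\le a$, so by \eqref{eq:rho}
\[
\sum_n\rho(n)=\sum_aR\bigl(X/a+O(1)\bigr)=X\bar\rho+O(A\bar\rho)=X\bar\rho(1+o(1)).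
\]

\emph{Second moment.} We have $\sum_n\rho(n)^2=\sum_{a,a'}\#\{n:n\bmod a<R,\ n\bmod a'<R\}$. The diagonal $a=a'$ gives $X\bar\rho(1+o(1))=o(X\bar\rho^2)$, as $\bar\rho\to\infty$. Let $a\ne a'$ and $g=\gcd(a,a')$. A pair of residues $(r,r')\in[0,R)^2$ is compatible only if $r\equiv r'\pmod g$. So there are at most $R(R/g+1)$ compatible pairs, each giving at most $Xg/(aa')+1$ values of $n$. The count is therefore at most
\[
R\Bigl(\frac Rg+1\Bigr)\Bigl(\frac{Xg}{aa'}+1\Bigr)\le\frac{XR^2}{aa'}+\frac{XRg}{aa'}+2R^2 .
\]
The first terms sum to at most $XR^2\sigma^2=X\bar\rho^2$. The last terms sum to at most $2R^2|\mathcal A|^2\le8A^2\bar\rho^2=o(X\bar\rho^2)$. For the middle terms note that $g$ divides $a$ and $a'-a$, where $0<|a'-a|<A$; for given $a$ and $g$ there are at most $2A/g$ such $a'$. So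
\[
\sum_{a\ne a'}\gcd(a,a')\le\sum_{a\in\mathcal A}\sum_{g\mid a}g\cdot\frac{2A}g\le2A|\mathcal A|\,d^*,\qquad d^*=\max_{1\le m<2A}d(m),
\]
where $d(m)$ is the number of divisors of $m$. By the classical bound $d(m)\le C_\varepsilon m^\varepsilon$ for every $\varepsilon>0$, $d^*=A^{o(1)}$. Since $aa'\ge A^2$, the middle terms sum to at most $\frac{XR}{A^2}\,2A|\mathcal A|d^*\le4d^*X\bar\rho$ by \eqref{eq:rho}. This is $o(X\bar\rho^2)$, because $\bar\rho\ge\frac12A^{\lambda x/\ell(M)}$ with the fixed exponent $\lambda x/\ell(M)>0$.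

So over $[X,2X)$ the mean of $\rho$ is $\bar\rho(1+o(1))$ and the mean of $\rho^2$ is at most $\bar\rho^2(1+o(1))$. The variance is $o(\bar\rho^2)$, and Chebyshev's inequality gives the claim.
\end{proof}

\subsection{Bootstrapping}

In \eqref{eq:save} the quotient $b$ still has to be expressed. We know no upper bound of the form $c+o(1)$ for typical $b$, since $c$ is only a lower limit of averages. But any bound that holds for almost all integers can be fed into \eqref{eq:save}, and it improves as long as it exceeds $c-\gamma$.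

Call a real number $C$ \emph{admissible} if for every $\eta>0$ the proportion $\delta_{C+\eta}(X)$ of integers $n\in[X,2X)$ with $\|n\|>(C+\eta)\ell(n)$ tends to $0$ as $X\to\infty$ through the integers. By (F5), $5$ is admissible.

\begin{lemma}\label{lem:boot}
If $C\ge c-\gamma$ is admissible, then so is $C'=C-\frac19\bigl(C-(c-\gamma)\bigr)$.
\end{lemma}

\begin{proof}
Let $\eta>0$ and call $b$ \emph{bad} if $\|b\|>(C+\eta)\ell(b)$. We first bound the number of pairs $(n,a)$ with $n\in[X,2X)$, $a\in\mathcal A$, $n\bmod a<R$ and $\lfloor n/a\rfloor$ bad. For $a\in\mathcal A$ put $X'=\lfloor X/a\rfloor\ge\frac12X^{7/8}-1$. If $n\in[X,2X)$, then $b=\lfloor n/a\rfloor$ lies in $[X',2X'+2)$. So at most $X'\Delta+2$ values of $b$ are bad, where $\Delta=\sup\{\delta_{C+\eta}(Y):Y\ge\frac12X^{7/8}-1\text{ an integer}\}\to0$. Each bad $b$ gives at most $R$ integers $n=ab+r$ with $0\le r<R$. By \eqref{eq:rho} the number of pairs is at most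
\[
\sum_{a\in\mathcal A}R\Bigl(\frac{X\Delta}a+2\Bigr)\le X\bar\rho\Delta+4A\bar\rho .
\]
An $n$ with $\rho(n)\ge\bar\rho/2$ for which all $\rho(n)$ quotients $\lfloor n/a\rfloor$ are bad contributes at least $\bar\rho/2$ pairs. So there are at most $2X\Delta+8A=o(X)$ such $n$. Together with Lemma~\ref{lem:second}, all but $o(X)$ integers $n\in[X,2X)$ admit $a\in\mathcal A$ with $n\bmod a<R$ and $b=\lfloor n/a\rfloor$ not bad. For these, \eqref{eq:save} and $\ell(b)\le\ell(n)-\ell(a)\le\ell(n)-\ell(A)$ give, since $C+\eta>0$,
\[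
\|n\|\le(c-\gamma)\ell(A)+(C+\eta)\bigl(\ell(n)-\ell(A)\bigr)=(C+\eta)\ell(n)-(C+\eta-c+\gamma)\,\ell(A).
\]
Here $C+\eta-c+\gamma\ge C-(c-\gamma)\ge0$, and $\ell(A)\ge\frac18\ell(X)-\ell(M)\ge\frac19\ell(n)$ for $X$ large, because $\ell(n)\le\ell(X)+\alpha$. So $\|n\|\le(C'+\eta)\ell(n)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Start from the admissible number $5>c-\gamma$ and iterate Lemma~\ref{lem:boot}. Each application multiplies $C-(c-\gamma)$ by $\frac89$, so the admissible numbers obtained decrease to $c-\gamma$. Given $\eta>0$, one of them is at most $c-\gamma+\eta/2$; hence $c-\gamma$ is admissible.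

Let $\eta>0$ and call $n$ exceptional if $\|n\|>(c-\gamma+\eta)\ell(n)$. The proportion of exceptional integers in $[2^j,2^{j+1})$ tends to $0$ as $j\to\infty$. So the number of exceptional $n<2^k$ is $\sum_{j<k}o(2^j)=o(2^k)$, and by comparing $Y\in[2^{k-1},2^k)$ with $2^k$ we see that there are $o(Y)$ exceptional $n\le Y$. This is the first claim. On $I_k=[2^{k-1},2^k-1]$ we use $\|n\|\le7\ell(n)$ from (F5) for the exceptional $n$ and obtain $\tilde E_k\le c-\gamma+\eta+o(1)$ for every $\eta>0$. Therefore
\[
\limsup_k\tilde E_k\le c-\gamma<c=\liminf_kE_k ,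
\]
and if both limits exist, then $\lim_kE_k$ is strictly larger than $\lim_k\tilde E_k$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{MBT}
\emph{Integer Complexity and Mixed Binary-Ternary Representation},
\url{https://drops.dagstuhl.de/storage/00lipics/lipics-vol248-isaac2022/LIPIcs.ISAAC.2022.29/LIPIcs.ISAAC.2022.29.pdf}.
\end{thebibliography}

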